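\title{The double star of the meager and null ideals\\ in the side-by-side Sacks model}

\begin{abstract}
For a family $\mathcal J$ of sets of reals, $\mathcal J^*$ is the family of all $A\subseteq\mathbb R$ such that $A+B\neq\mathbb R$ for every $B\in\mathcal J$. Let $\mathcal M$ and $\mathcal N$ be the ideals of meager and of Lebesgue null sets. The Borel Conjecture implies $\mathcal M\neq\mathcal M^{**}$, and the dual Borel Conjecture implies $\mathcal N\neq\mathcal N^{**}$. We show that neither implication can be reversed in ZFC, provided ZFC is consistent. Both converses fail in one model, obtained by adding Sacks reals side by side to a model of the Continuum Hypothesis. There every strong measure zero set and every strongly meager set has size at most $\aleph_1<\mathfrak c$, and uncountable sets of both kinds exist.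
\end{abstract}

\section{The star operation and the two Borel Conjectures}\label{sec:intro}

For $A,B\subseteq\mathbb R$ let $A+B=\{a+b:a\in A,\ b\in B\}$, and for a family $\mathcal J$ of subsets of $\mathbb R$ let
\[
\mathcal J^*=\{A\subseteq\mathbb R:\ A+B\neq\mathbb R\text{ for every }B\in\mathcal J\},\qquad \mathcal J^{**}=(\mathcal J^*)^*.
\]
A real $z$ lies outside $A+B$ exactly when $A$ is disjoint from $z-B=\{z-b:b\in B\}$. So $A\in\mathcal J^*$ says that every member of $\mathcal J$, once reflected, can be translated off $A$: the star measures smallness by translations alone. The relation $A+B\neq\mathbb R$ is symmetric, so $\mathcal J\subseteq\mathcal J^{**}$; the star reverses inclusions, so $\mathcal J^{***}=\mathcal J^*$, and $\mathcal J^{**}$ is the largest family with the same star as $\mathcal J$. The equation $\mathcal J=\mathcal J^{**}$ says that $\mathcal J$ can be recovered from its star.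

Let $\mathcal M$ be the $\sigma$-ideal of meager subsets of $\mathbb R$ and $\mathcal N$ the $\sigma$-ideal of Lebesgue null subsets of $\mathbb R$. A set $X\subseteq\mathbb R$ has \emph{strong measure zero} if for every sequence $(\varepsilon_n)_{n\in\omega}$ of positive reals there are intervals $I_n$ of length $|I_n|<\varepsilon_n$ with $X\subseteq\bigcup_nI_n$. It is \emph{strongly meager} if $X+N\neq\mathbb R$ for every $N\in\mathcal N$. The two families are denoted $\mathcal{SMZ}$ and $\mathcal{SM}$. It is known that
\[
\mathcal M^*=\mathcal{SMZ},\qquad \mathcal N^*=\mathcal{SM}.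
\]
The second identity restates the definition. Of the first, our proofs use only the inclusion $\mathcal M^*\subseteq\mathcal{SMZ}$, which is short: given $X\in\mathcal M^*$ and $(\varepsilon_n)$, let $U$ be a union of open intervals $I_n$ with $|I_n|<\varepsilon_n$ centered at the points of an enumeration of $\mathbb Q$; then $\mathbb R\setminus U$ is nowhere dense, and any $z\notin X+(\mathbb R\setminus U)$ gives $X\subseteq z-U=\bigcup_n(z-I_n)$.

Countable sets belong to $\mathcal M^*$ and to $\mathcal N^*$, because a countable union of translates of a meager (null) set is meager (null). The \emph{Borel Conjecture} (BC) states that every strong measure zero set is countable, and the \emph{dual Borel Conjecture} (dBC) states that every strongly meager set is countable. Thus BC and dBC say that $\mathcal M^*$ and $\mathcal N^*$ are as small as possible, which makes the double stars large. It is known that BC implies $\mathcal M\neq\mathcal M^{**}$ and that dBC implies $\mathcal N\neq\mathcal N^{**}$, and the reason is visible at once. Under BC, if $A$ is null and $X\in\mathcal M^*$, then $A+X$ is a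 countable union of null sets, so $\mathcal N\subseteq\mathcal M^{**}$. With $(q_k)$ enumerating $\mathbb Q$, the set $Y=\bigcap_n\bigcup_k(q_k-2^{-n-k},q_k+2^{-n-k})$ is null and comeager, so $Y\in\mathcal M^{**}\setminus\mathcal M$. In the same way dBC gives $\mathcal M\subseteq\mathcal N^{**}$ and $\mathbb R\setminus Y\in\mathcal N^{**}\setminus\mathcal N$.

To describe the opposite situation, recall for $\mathcal J\in\{\mathcal M,\mathcal N\}$ the cardinals $\operatorname{cov}(\mathcal J)$, the least size of a subfamily of $\mathcal J$ with union $\mathbb R$; $\operatorname{non}(\mathcal J)$, the least size of a set of reals not in $\mathcal J$; and $\operatorname{cof}(\mathcal J)$, the least size of a \emph{base} of $\mathcal J$, that is, of a subfamily $\mathcal B\subseteq\mathcal J$ such that every member of $\mathcal J$ is contained in a member of $\mathcal B$. We have $\aleph_1\le\operatorname{cov}(\mathcal J)\le\mathfrak c$ and $\aleph_1\le\operatorname{non}(\mathcal J)\le\operatorname{cof}(\mathcal J)$; for the last inequality choose a point outside each member of a base. It is known that Martin's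 Axiom, or even just $\operatorname{cov}(\mathcal M)=\mathfrak c$, implies $\mathcal M=\mathcal M^{**}$, and that Martin's Axiom, or even just $\operatorname{cov}(\mathcal N)=\mathfrak c$, implies $\mathcal N=\mathcal N^{**}$. In particular both equations hold under the Continuum Hypothesis (CH).

The following problem is posed in \cite{wroclaw}. \emph{Is $\mathcal M\neq\mathcal M^{**}$ equivalent, provably in ZFC, to BC? Is $\mathcal N\neq\mathcal N^{**}$ equivalent, provably in ZFC, to dBC?} The authors conjecture that both answers are negative. This is the natural guess, because countability is more than the inequality needs: if all members of $\mathcal J^*$ have size at most some $\lambda<\mathfrak c$, then counting alone puts every set of size less than $\mathfrak c$ into $\mathcal J^{**}$, and such a set may well lie outside $\mathcal J$. What is required is a model in which the sizes of strong measure zero sets and of strongly meager sets are bounded below the continuum without being countable. We prove the conjecture, and one model serves for both questions.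

\begin{theorem}\label{thm:con}
If ZFC is consistent, then so is ZFC together with the statement ``$\mathcal M\neq\mathcal M^{**}$, BC fails, $\mathcal N\neq\mathcal N^{**}$, and dBC fails''.
\end{theorem}

The model is a forcing extension by a countable support product of Sacks forcing, whose definition is recalled in Section~\ref{sec:sacks}. We write $[\mathbb R]^{<\mathfrak c}$ for the family of sets of reals of size less than $\mathfrak c$.

\begin{theorem}\label{thm:main}
Let $V\models\mathrm{ZFC}+\mathrm{CH}$, let $\kappa>\aleph_1$ be a cardinal with $\kappa^\omega=\kappa$ (for instance $\kappa=\aleph_2$), and let $\mathbb P$ be the countable support product of $\kappa$ copies of Sacks forcing. In $V^{\mathbb P}$, cardinals are preserved and: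
\begin{itemize}
\item[(1)] $\mathfrak c=\kappa$ and $\operatorname{cof}(\mathcal M)=\operatorname{cof}(\mathcal N)=\aleph_1$.
\item[(2)] Every strong measure zero set and every strongly meager set has size at most $\aleph_1$.
\item[(3)] There are a strong measure zero set and a strongly meager set of size exactly $\aleph_1$. In particular BC and dBC fail.
\item[(4)] $[\mathbb R]^{<\mathfrak c}\subseteq\mathcal M^{**}\cap\mathcal N^{**}$, and some $A$ with $|A|=\aleph_1$ satisfies $A\in(\mathcal M^{**}\cap\mathcal N^{**})\setminus(\mathcal M\cup\mathcal N)$. In particular $\mathcal M\neq\mathcal M^{**}$ and $\mathcal N\neq\mathcal N^{**}$.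
\end{itemize}
\end{theorem}

Theorem~\ref{thm:con} follows from Theorem~\ref{thm:main} with $\kappa=\aleph_2$: the consistency of ZFC implies that of $\mathrm{ZFC}+\mathrm{CH}$, and under CH we have $\aleph_2^\omega\le\aleph_2\cdot\aleph_1^\omega=\aleph_2$, since every function from $\omega$ to $\omega_2$ is bounded.

Section~\ref{sec:zfc} derives (3) and (4) from (1) and (2). Sections~\ref{sec:sacks} and~\ref{sec:cof} develop the forcing and prove (1). The heart of the paper is (2). Section~\ref{sec:model} proves it by hand for one particular set, and Sections~\ref{sec:unif}--\ref{sec:end} reduce an arbitrary set of size $\aleph_2$ to a picture close to that one. Throughout, $\mu$ is Lebesgue measure.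

\section{Stars and cardinalities}\label{sec:zfc}

\begin{lemma}[ZFC]\label{lem:zfc}
Let $\mathcal J\in\{\mathcal M,\mathcal N\}$.
\begin{itemize}
\item[(a)] If $\lambda<\mathfrak c$ and every set in $\mathcal J^*$ has size at most $\lambda$, then $[\mathbb R]^{<\mathfrak c}\subseteq\mathcal J^{**}$. If also $\operatorname{non}(\mathcal J)<\mathfrak c$, then $\mathcal J\neq\mathcal J^{**}$.
\item[(b)] If $\operatorname{cof}(\mathcal J)=\aleph_1$, then $\mathcal J^*$ contains a set of size $\aleph_1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $|A|<\mathfrak c$ and $X\in\mathcal J^*$, then $|A+X|\le\max(|A|,\lambda,\aleph_0)<\mathfrak c$, so $A+X\neq\mathbb R$. For the second statement take $A\notin\mathcal J$ with $|A|=\operatorname{non}(\mathcal J)$.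

(b) Let $\{B_\alpha:\alpha<\omega_1\}$ be a base of $\mathcal J$. We build the points $x_\alpha$ of the set together with witnesses $z_\alpha$ that $X+B_\alpha$ misses a real. Each witness avoids the points chosen before it, and each point respects the witnesses chosen before it: recursively choose
\[
z_\alpha\notin\{x_\beta:\beta<\alpha\}+B_\alpha,\qquad x_\alpha\notin\{x_\beta:\beta<\alpha\}\cup\bigcup_{\beta\le\alpha}(z_\beta-B_\beta).
\]
The excluded sets belong to $\mathcal J$, since $\mathcal J$ is a $\sigma$-ideal that contains the countable sets and is invariant under translation and reflection; so the choices are possible. The set $X=\{x_\alpha:\alpha<\omega_1\}$ has size $\aleph_1$. For all $\gamma$ and $\alpha$ we have $x_\gamma\notin z_\alpha-B_\alpha$: by the choice of $z_\alpha$ if $\gamma<\alpha$, and by the choice of $x_\gamma$ if $\gamma\ge\alpha$. Hence $z_\alpha\notin X+B_\alpha$ for every $\alpha$. Every member of $\mathcal J$ is contained in some $B_\alpha$, so $X\in\mathcal J^*$.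
\end{proof}

\begin{proof}[Proof of (3) and (4) of Theorem~\ref{thm:main} from (1) and (2)]
Recall that $\mathcal M^*\subseteq\mathcal{SMZ}$ and $\mathcal N^*=\mathcal{SM}$. By (1), Lemma~\ref{lem:zfc}(b) applies to both ideals and gives (3). By (2), all sets in $\mathcal M^*\cup\mathcal N^*$ have size at most $\aleph_1<\kappa=\mathfrak c$, so Lemma~\ref{lem:zfc}(a) gives $[\mathbb R]^{<\mathfrak c}\subseteq\mathcal M^{**}\cap\mathcal N^{**}$. Since $\operatorname{non}(\mathcal J)\le\operatorname{cof}(\mathcal J)=\aleph_1$, there are $A_0\notin\mathcal M$ and $A_1\notin\mathcal N$ of size $\aleph_1$, and $A=A_0\cup A_1$ is as in (4).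
\end{proof}

\section{Countable support products of Sacks forcing}\label{sec:sacks}

We use the usual language of forcing: $q\le p$ means that $q$ is stronger, and ``in $V^{\mathbb P}$'' means ``in $V[G]$ for every $\mathbb P$-generic filter $G$ over $V$''. Three textbook facts are needed. The \emph{$\Delta$-system lemma} under CH: for any countable sets $D_\xi$ ($\xi<\omega_2$) there are $\Xi\subseteq\omega_2$ of size $\aleph_2$ and a set $R$, the root, with $D_\xi\cap D_\zeta=R$ for distinct $\xi,\zeta\in\Xi$. A forcing with the $\aleph_2$-chain condition (no antichain of size $\aleph_2$) preserves cardinals $\ge\aleph_2$. And if $G$ is generic for a product of two forcings, its projection to a factor is generic for that factor.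

\subsection*{Perfect trees}
A \emph{tree} is a nonempty set $T\subseteq2^{<\omega}$ closed under initial segments, and $[T]\subseteq2^\omega$ is its set of branches. A node $\nu$ \emph{splits} in $T$ if $\nu^\frown0,\nu^\frown1\in T$, and $T$ is \emph{perfect} if every node has a splitting extension. Sacks forcing $\mathbb S$ is the set of perfect trees ordered by inclusion. The map $T\mapsto[T]$ is a bijection from $\mathbb S$ onto the nonempty closed subsets of $2^\omega$ without isolated points. For $T\in\mathbb S$ and $\nu\in T$, the set $T_\nu$ of nodes of $T$ comparable with $\nu$ is again in $\mathbb S$. The \emph{stem} of $T$ is its shortest splitting node, and the \emph{rank} of a splitting node is the number of splitting nodes properly below it. Every branch passes through one splitting node of each rank, and a splitting node of rank $l$ has length at least $l$.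

We address the pieces of $T$ by binary strings: $T\star\varnothing=T$ and $T\star(a^\frown i)=T_{\operatorname{stem}(T\star a)^\frown i}$. The splitting nodes of rank $l$ are the stems of the trees $T\star a$, $a\in2^l$, and $[T]$ is the disjoint union of the sets $[T\star a]$, $a\in2^l$. Write $T'\le_lT$ if $T'\subseteq T$ and every splitting node of $T$ of rank $<l$ splits in $T'$. In that case $\operatorname{stem}(T'\star a)=\operatorname{stem}(T\star a)$ for $|a|<l$, by induction on $|a|$: the first node that splits in $T$ above a given node splits in $T'$, and no earlier node does because $T'\subseteq T$. So $T$ and $T'$ have the same splitting nodes of rank $<l$, the relation $\le_l$ is transitive, and $T'\star a\subseteq T\star a$ for $a\in2^l$.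

\begin{lemma}\label{lem:treefusion}
If $T_{l+1}\le_lT_l$ for all $l\ge l_0$, then $T_\omega=\bigcap_{l\ge l_0}T_l$ is a perfect tree and $T_\omega\le_lT_l$ for $l\ge l_0$.
\end{lemma}

\begin{proof}
Let $l\ge l_0$. By transitivity $T_{l'}\le_lT_l$ for $l'\ge l$, so the splitting nodes of $T_l$ of rank $<l$ split in $T_\omega$. Given $\nu\in T_\omega$, take $l\ge l_0$ with $l>|\nu|$ and a branch of $T_l$ through $\nu$. Its splitting node of rank $l-1$ has length at least $l-1\ge|\nu|$, so it extends $\nu$, and it splits in $T_\omega$.
\end{proof}

\subsection*{Products and boxes}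
For $A\subseteq\kappa$ let $\mathbb P_A$ be the set of functions $p$ with countable domain $\operatorname{dom}p\subseteq A$ and values in $\mathbb S$, where $q\le p$ if $\operatorname{dom}q\supseteq\operatorname{dom}p$ and $q(d)\subseteq p(d)$ for $d\in\operatorname{dom}p$. Then $\mathbb P=\mathbb P_\kappa$, and restriction gives $\mathbb P\cong\mathbb P_A\times\mathbb P_{\kappa\setminus A}$. So if $G$ is $\mathbb P$-generic, then $G_A=G\cap\mathbb P_A$ is $\mathbb P_A$-generic. The \emph{box} of $p$ is the compact metrizable space $[p]=\prod_{d\in\operatorname{dom}p}[p(d)]$, and a \emph{sub-box} of $[p]$ is a box $[p']$ with $p'\le p$ and $\operatorname{dom}p'=\operatorname{dom}p$. Replacing finitely many trees $p(d)$ by trees $p(d)_\nu$ shows that every neighborhood of a point of $[p]$ contains a sub-box that contains the point.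

Let $G$ be generic. For each $d$ and $n$, the conditions $p$ with $d\in\operatorname{dom}p$ and $|\operatorname{stem}p(d)|\ge n$ are dense. So the stems of the trees $p(d)$, $p\in G$, have a union $s_d\in2^\omega$, the \emph{generic real at $d$}, and $s_d\in[p(d)]$ whenever $p\in G$ and $d\in\operatorname{dom}p$. We write $s=\langle s_d\rangle_d$. Here and below, $[T]$ and $[p]$ are recomputed in the extension in which we work. The next lemma lists what survives this recomputation.

\begin{lemma}[Persistence]\label{lem:persist}
Let $V'$ be a generic extension of $V$.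
\begin{itemize}
\item[(a)] If $T,T_1,\dots,T_n\in\mathbb S\cap V$ and $[T]\subseteq[T_1]\cup\dots\cup[T_n]$ in $V$, then the same holds in $V'$. If $[T_1]\cap[T_2]=\varnothing$ in $V$, then the same holds in $V'$.
\item[(b)] Every continuous $f:[p]\to\mathbb R$ in $V$ has a unique continuous extension to the box $[p]$ of $V'$, again denoted $f$. Equalities between such functions, and bounds $a\le f\le b$ or $a\le f<b$ with $a,b$ rational, that hold on a sub-box in $V$ hold on that sub-box in $V'$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Every node of $T$ lies on a branch in $V$, so $T\subseteq T_1\cup\dots\cup T_n$. A branch of $T$ in $V'$ has infinitely many initial segments in one $T_i$, hence is a branch of $T_i$. If $[T_1]\cap[T_2]=\varnothing$ in $V$, then $T_1\cap T_2$ is finite by K\"onig's lemma.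

(b) A basic open subset of a box is given by finitely many coordinates and nodes, so it contains a point of $V$: the points of $V$ are dense in every box and sub-box of $V'$. By compactness $f$ is uniformly continuous in $V$, so it extends uniquely. Equalities and non-strict bounds pass from a dense set to its closure. If $f<b$ on a sub-box in $V$, then by compactness $f\le b'$ there for some rational $b'<b$.
\end{proof}

For finite $F\subseteq\operatorname{dom}p$ and $\sigma\in(2^l)^F$ let $p\star\sigma$ be the condition obtained from $p$ by replacing $p(d)$ with $p(d)\star\sigma(d)$ for $d\in F$. The boxes $[p\star\sigma]$, $\sigma\in(2^l)^F$, form a clopen partition of $[p]$, in $V$ and in extensions. Every $c\le p$ has an extension below some $p\star\sigma$: lengthen the stems of $c(d)$, $d\in F$. Therefore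
\begin{equation}\label{eq:which}
\text{if }p\in G,\text{ then } p\star\sigma\in G \text{ for exactly one } \sigma\in(2^l)^F,\text{ the one with } s{\restriction}\operatorname{dom}p\in[p\star\sigma].
\end{equation}
Write $q\le_{F,l}p$ if $q\le p$ and $q(d)\le_lp(d)$ for $d\in F$. This relation is transitive, and it implies $q\star\sigma\le p\star\sigma$ for $\sigma\in(2^l)^F$.

\begin{lemma}[Amalgamation]\label{lem:amalg}
Let $F\subseteq\operatorname{dom}p$ be finite and $l<\omega$.
\begin{itemize}
\item[(a)] If $\sigma\in(2^l)^F$ and $c\le p\star\sigma$, there is $p'\le_{F,l}p$ with $\operatorname{dom}p'=\operatorname{dom}c$ and $p'\star\sigma=c$.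
\item[(b)] If $\mathcal D$ is a set of conditions that is closed downward and dense below $p$, there is $p'\le_{F,l}p$ with $p'\star\sigma\in\mathcal D$ for all $\sigma\in(2^l)^F$. The same holds within the conditions whose domain equals $\operatorname{dom}p$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Put $p'(d)=c(d)$ for $d\in\operatorname{dom}c\setminus F$, and for $d\in F$ put
\[
p'(d)=c(d)\cup\bigcup\{p(d)\star a:\ a\in2^l,\ a\neq\sigma(d)\}.
\]
Let $d\in F$ and $l\ge1$ (for $l=0$ we have $p'(d)=c(d)$). For each $a\in2^l$, $p(d)\star a=p(d)_{\nu_a}$ for a node $\nu_a$ that is an immediate successor of a splitting node of rank $l-1$. All $\nu_a$ lie in $p'(d)$; for $a=\sigma(d)$ this holds because every branch of $c(d)$ passes through $\nu_a$. Both successors of a splitting node of rank $<l$ are initial segments of nodes $\nu_a$, so $p'(d)\le_lp(d)$. The nodes of $p'(d)$ comparable with $\nu_{\sigma(d)}$ are those of $c(d)$, so $p'(d)\star\sigma(d)=c(d)$.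

(b) Run through the finitely many $\sigma$. If $r\le_{F,l}p$ is the current condition, choose $c\le r\star\sigma$ in $\mathcal D$ and replace $r$ by $r'\le_{F,l}r$ with $r'\star\sigma=c$. Later replacements only shrink $r'\star\sigma$, so it stays in $\mathcal D$.
\end{proof}

\begin{lemma}[Fusion]\label{lem:fusion}
Let $q_{l+1}\le_{F_l,l}q_l$ for all $l$, where the $F_l\subseteq\operatorname{dom}q_l$ are finite and increasing and $\bigcup_lF_l=\bigcup_l\operatorname{dom}q_l$. Then the coordinatewise intersection $q_\omega$ is a condition below every $q_l$, and $q_\omega\star\sigma\le q_{l+1}\star\sigma$ for $\sigma\in(2^l)^{F_l}$.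
\end{lemma}

\begin{proof}
If $d\in F_{l}$, Lemma~\ref{lem:treefusion} applies to the trees $q_{l'}(d)$, $l'\ge l$, and gives $q_\omega(d)\in\mathbb S$ and $q_\omega(d)\le_{l+1}q_{l+1}(d)$. Hence $q_\omega\le_{F_l,l}q_{l+1}$.
\end{proof}

\subsection*{Reading names}
Fusion turns a name for a countable object into a table in $V$.

\begin{lemma}\label{lem:read}
Let $p\in\mathbb P_A$ force that the $\mathbb P_A$-name $\dot g$ is a function from $\omega$ to $V$. There are $q\le p$ in $\mathbb P_A$, increasing finite sets $F_l$ with $|F_l|\le l$ and $\bigcup_lF_l=\operatorname{dom}q$, and a table $\langle v_{l,\sigma}\rangle\in V$ such that $q\star\sigma\Vdash\dot g(l)=v_{l,\sigma}$ for all $l$ and $\sigma\in(2^l)^{F_l}$. Consequently, if $q\in G$, then the value of $\dot g(l)$ is $v_{l,\sigma}$ for the $\sigma\in(2^l)^{F_l}$ with $s{\restriction}\operatorname{dom}q\in[q\star\sigma]$.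
\end{lemma}

\begin{proof}
The domains grow during the construction, so the $F_l$ are chosen by bookkeeping. Fix a surjection $l\mapsto(a_l,b_l)$ of $\omega$ onto $\omega\times\omega$ with $a_l\le l$. Let $q_0=p$ and $F_0=\varnothing$. Given $q_l$ and $F_l\subseteq\operatorname{dom}q_l$, fix an enumeration $\{e^l_k:k<\omega\}$, with repetitions, of $\operatorname{dom}q_l$ if this set is nonempty. Lemma~\ref{lem:amalg}(b), applied to the conditions below $p$ that decide $\dot g(l)$, gives $q_{l+1}\le_{F_l,l}q_l$ such that every $q_{l+1}\star\sigma$ decides $\dot g(l)$. Let $F_{l+1}=F_l\cup\{e^{a_l}_{b_l}\}$, or $F_{l+1}=F_l$ if $\operatorname{dom}q_{a_l}=\varnothing$. Then $\bigcup_lF_l=\bigcup_l\operatorname{dom}q_l$, and $q=q_\omega$ works by Lemma~\ref{lem:fusion}. The last statement follows from \eqref{eq:which}.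
\end{proof}

The table offers at most $2^{l^2}$ candidates for $\dot g(l)$. Deciding long initial segments of $\dot g$ at each step slows this growth down.

\begin{lemma}[Sacks property]\label{lem:sacks}
Let $\langle Y_n\rangle_{n<\omega}\in V$, and let $p\in\mathbb P_A$ force that $\dot g$ is a function on $\omega$ with $\dot g(n)\in Y_n$ for all $n$. There are $q\le p$ in $\mathbb P_A$ and $\langle Z_n\rangle_{n<\omega}\in V$ with $Z_n\subseteq Y_n$, $1\le|Z_n|\le n+1$, and $q\Vdash\forall n\ \dot g(n)\in Z_n$.
\end{lemma}

\begin{proof}
Let $0=n_0<n_1<\cdots$ satisfy $n_l+1\ge2^{l^2}$, and apply Lemma~\ref{lem:read} to $l\mapsto\dot g{\restriction}n_{l+1}$. For $n_l\le n<n_{l+1}$ let $Z_n=\{v_{l,\sigma}(n):\sigma\in(2^l)^{F_l}\}$. Then $|Z_n|\le2^{l|F_l|}\le2^{l^2}\le n+1$, and $v_{l,\sigma}(n)\in Y_n$ because $q\star\sigma$ forces it to be $\dot g(n)$.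
\end{proof}

We call the elements of $Z_n$ \emph{candidates}, and list them, with repetitions if necessary, as exactly $n+1$ objects. By density, in $V[G]$ every function $g$ with $g(n)\in Y_n$ has such a sequence $\langle Z_n\rangle\in V$.

\begin{lemma}[Continuous reading]\label{lem:cont}
Let $p\in\mathbb P_A$ force $\dot x\in[0,1]$. There are $q\le p$ and a continuous $f:[q]\to[0,1]$ in $V$ with $q\Vdash\dot x=f(s{\restriction}\operatorname{dom}q)$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:read} to $l\mapsto\lfloor2^l\dot x\rfloor$, and let $I_{l,\sigma}=[0,1]\cap[2^{-l}v_{l,\sigma},2^{-l}(v_{l,\sigma}+1)]$, so that $q\star\sigma\Vdash\dot x\in I_{l,\sigma}$. For $y\in[q]$ let $\sigma_l(y)\in(2^l)^{F_l}$ satisfy $y\in[q\star\sigma_l(y)]$. The conditions $q\star\sigma_l(y)$ decrease with $l$, so $q\star\sigma_l(y)$ forces $\dot x$ into $I_{0,\sigma_0(y)}\cap\dots\cap I_{l,\sigma_l(y)}$. This intersection of intervals with rational endpoints is therefore nonempty in $V$. By compactness the intervals $I_{l,\sigma_l(y)}$ have a common point, which is unique; call it $f(y)$. Since $f$ maps each clopen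 piece $[q\star\sigma]$, $\sigma\in(2^l)^{F_l}$, into a set of diameter at most $2^{-l}$, it is continuous. If $q\in G$, then by \eqref{eq:which} and Lemma~\ref{lem:persist}(b) both $\dot x$ and $f(s{\restriction}\operatorname{dom}q)$ lie in $I_{l,\sigma}$ for the $\sigma$ with $q\star\sigma\in G$, for every $l$; so they are equal.
\end{proof}

\section{Cardinals and cofinalities in the extension}\label{sec:cof}

\begin{proposition}\label{prop:cof}
In $V[G]$ cardinals are preserved, $\mathfrak c=\kappa$, and $\operatorname{cof}(\mathcal N)=\operatorname{cof}(\mathcal M)=\aleph_1$.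
\end{proposition}

\begin{proof}
\emph{Cardinals.} By Lemma~\ref{lem:sacks} the range of a function from $\omega$ to $\omega_1^V$ is contained in a set $\bigcup_nZ_n$ that is countable in $V$, so $\omega_1$ is preserved. Among any $\aleph_2$ conditions there are $\aleph_2$ whose domains form a $\Delta$-system with root $R$. By CH, $|\mathbb S^R|\le\aleph_1$, so two of them agree on $R$, and their union is a common extension. Thus $\mathbb P$ has the $\aleph_2$-chain condition.

\emph{The continuum.} By Lemma~\ref{lem:cont} every real in $[0,1]\cap V[G]$ is determined by a pair $(q,f)\in V$. There are $\kappa^\omega=\kappa$ countable domains, $\aleph_1$ conditions on each, and $\aleph_1$ continuous functions on each box, so $\mathfrak c\le\kappa$. For $d\neq d'$ the conditions $p$ with incomparable stems at $d$ and $d'$ are dense: if $\nu$ splits in $p(d)$ and $\nu'\in p(d')$ has length $|\nu|+1$, one of $\nu^\frown0,\nu^\frown1$ differs from $\nu'$. So the $s_d$ are distinct and $\mathfrak c=\kappa$.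

For the cofinalities it suffices to cover every null (meager) set of $V[G]$ by a null (meager) set of the form $\bigcap_n\bigcup_{m\ge n}U_m$ (respectively $\bigcup_n\bigcap_{m\ge n}(\mathbb R\setminus U_m)$), where $\langle U_m\rangle$ is a sequence of finite unions of rational intervals whose endpoints are listed in $V$. By CH there are $\aleph_1$ such sequences, so $\operatorname{cof}(\mathcal J)\le\aleph_1$, and $\operatorname{cof}(\mathcal J)\ge\operatorname{non}(\mathcal J)\ge\aleph_1$.

\emph{Null sets.} Let $N\in V[G]$ be null. Cover $N$, for each $n$, by rational intervals of total length $<2^{-n-1}$, and list all these intervals in one sequence $(I_i)$. Then $\sum_i|I_i|<1$ and each point of $N$ lies in $I_i$ for infinitely many $i$. Choose $0=i_0<i_1<\cdots$ with $\sum_{i\ge i_m}|I_i|<4^{-m}$ and let $A_m=\bigcup_{i_m\le i<i_{m+1}}I_i$. Then $\mu(A_m)<4^{-m}$ and $N\subseteq\bigcap_n\bigcup_{m\ge n}A_m$. The Sacks property, applied to the lists of endpoints, gives in $V$ at most $m+1$ candidates for $A_m$, each a finite union of rational intervals of measure $<4^{-m}$. Let $U_m$ be the union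 of the candidates. Then $N\subseteq\bigcap_n\bigcup_{m\ge n}U_m$, and this set is null because $\sum_m(m+1)4^{-m}<\infty$.

\emph{Meager sets.} Now we need small intervals that \emph{miss} a nowhere dense set, so a union of candidates is of no use. Instead the candidates will be rules that shrink intervals, and we apply them one after another: the final interval lies inside the output of the correct rule. For this the rules must be defined on an initial segment of $\omega$ that is long enough and known in $V$.

Let $(O_k)_{k<\omega}\in V$ enumerate the nonempty open intervals with rational endpoints. In $V[G]$ let $M\subseteq\bigcup_nC_n$ with $C_n$ closed, nowhere dense and increasing, and choose $h:\omega\times\omega\to\omega$ with $O_{h(k,n)}\subseteq O_k\setminus C_n$. By the Sacks property there is $H\in V$ with $h\le H$ pointwise (take the largest candidate). In $V$ define $B^n_0=n$ and $B^n_{i+1}=\max(\{B^n_i\}\cup\{H(k,n):k\le B^n_i\})$. Let $Y_n$ be the set of functions $e:\{0,\dots,B^n_{n+1}\}\to\omega$ with $O_{e(k)}\subseteq O_k$ and $e(k)\le H(k,n)$. The restriction $h_n$ of $h(\cdot,n)$ to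 $\{0,\dots,B^n_{n+1}\}$ is in $Y_n$, so there are in $V$ candidates $e^n_0,\dots,e^n_n\in Y_n$, one of which is $h_n$.

Fix $k\le n$ and put $k_0=k$, $k_{i+1}=e^n_i(k_i)$ for $i\le n$. This is defined, because $k_i\le B^n_i\le B^n_{n+1}$ by induction: $k_{i+1}\le H(k_i,n)\le B^n_{i+1}$. Let $k'(k,n)=k_{n+1}$. The intervals $O_{k_0}\supseteq O_{k_1}\supseteq\dots\supseteq O_{k_{n+1}}$ decrease, and if $e^n_i=h_n$ then $O_{k_{i+1}}$ misses $C_n$. So $O_{k'(k,n)}\subseteq O_k\setminus C_n$. Put $U_n=\bigcup_{k\le n}O_{k'(k,n)}$; then $U_n\cap C_n=\varnothing$. For each $n_0$ the open set $\bigcup_{n\ge n_0}U_n$ meets every $O_k$, so it is dense. A point of $M$ lies in $C_n$, hence outside $U_n$, for all large $n$. Therefore $M\subseteq\bigcup_{n_0}\bigcap_{n\ge n_0}(\mathbb R\setminus U_n)$, a meager set of the required form.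
\end{proof}

This proves the preservation of cardinals and (1) in Theorem~\ref{thm:main}.

\section{The model case: the generic reals themselves}\label{sec:model}

Let $\varphi:2^\omega\to[0,1]$, $\varphi(y)=\sum_ny(n)2^{-n-1}$. We show that $X_0=\{\varphi(s_d):d<\kappa\}$ is neither strong measure zero nor strongly meager in $V[G]$. The principle is this. An opponent (a sequence of intervals, or a real $z$) is confined to few candidates by a condition with countable domain. A coordinate $d$ outside that domain is free, and we place there a perfect tree, built in $V$, that defeats all candidates at once.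

Cut $\omega$ into blocks $[n_l,n_{l+1})$ with $n_0=0$ and $n_{l+1}=n_l+l+2$. Put $K_l=2^{l+2}$ and $L_l=2^{n_{l+1}}$. Let $b_l(y)$ be the integer with binary digits $y{\restriction}n_{l+1}$, so that $L_l\varphi(y)\in[b_l(y),b_l(y)+1]$. If $y{\restriction}n_l$ is fixed and the $l$th block of $y$ varies, then $b_l(y)$ runs through $K_l$ consecutive integers.

\emph{Avoiding intervals.} Suppose that $r$ forces $X_0\in\mathcal{SMZ}$. Then $r$ forces $X_0\subseteq\bigcup_l\dot I_l$ for rational intervals with $|\dot I_l|<1/L_l$. By Lemma~\ref{lem:sacks} some $w\le r$ leaves at most $l+1$ candidates for $\dot I_l$, all of length $<1/L_l$. Such an interval contains at most one point of $\frac1{L_l}\mathbb Z$, so it meets at most two of the cells $[\frac b{L_l},\frac{b+1}{L_l}]$. Whatever $y{\restriction}n_l$ is, at most $2l+2\le K_l-2$ values of the $l$th block lead to a cell that meets a candidate. The strings whose blocks avoid these values form a perfect tree $u\in V$. For $d\notin\operatorname{dom}w$, the condition $w\cup\{(d,u)\}\le r$ forces $\varphi(s_d)\notin\bigcup_l\dot I_l$, a contradiction.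

\emph{Hitting a null set.} Let $U_l$ be the set of reals $x$ such that $L_lx$ is within distance $1$ of $K_l\mathbb Z$. It has period $2^{-n_l}$ and occupies the fraction $2/K_l=2^{-l-1}$ of each period, so $N_0=\bigcap_n\bigcup_{l\ge n}U_l$ is null. We claim that $X_0+N_0=\mathbb R$. Let $r$ force $\dot z\in\mathbb R$ and let $\dot c_l=\lfloor L_l\dot z\rfloor$. If $b_l(y)\equiv c_l\pmod{K_l}$, then $L_lz-L_l\varphi(y)\in[c_l-b_l(y)-1,\,c_l-b_l(y)+1]$, so $z-\varphi(y)\in U_l$. One choice of the $l$th block serves only one candidate for $c_l$. But we need success only infinitely often, so we give each candidate a level of its own. Partition $\omega$ into consecutive intervals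
\begin{equation}\label{eq:Pn}
P_n=\{l_{n,0}<\dots<l_{n,n+1}\}\quad\text{of size }n+2;
\end{equation}
note that $l\ge n$ for $l\in P_n$. Let $w\le r$ leave candidates $g_{n,0},\dots,g_{n,n}$ for $\dot c{\restriction}P_n$. Let $u\in V$ be the tree of those $y$ with $b_l(y)\equiv g_{n,k}(l)\pmod{K_l}$ whenever $l=l_{n,k}$ and $k\le n$. These blocks are prescribed and the blocks $l_{n,n+1}$ are free, so $u$ is perfect. For $d\notin\operatorname{dom}w$, the condition $w\cup\{(d,u)\}$ forces that for every $n$ there is $k\le n$ with $\dot c{\restriction}P_n=g_{n,k}$ and hence $\dot z-\varphi(s_d)\in U_{l_{n,k}}$. So it forces $\dot z\in X_0+N_0$, and the claim follows by density.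

For a general set, Theorem~\ref{thm:main}(2) reduces to the following statement.

\begin{proposition}\label{prop:big}
Let $p_0$ force that $\dot X\subseteq[0,1]$ and that $\dot x_\xi\in\dot X$ $(\xi<\omega_2)$ are pairwise distinct. Then some $r_0\le p_0$ forces $\dot X\notin\mathcal{SMZ}$ and $\dot X\notin\mathcal{SM}$.
\end{proposition}

Indeed, suppose that $X\in\mathcal{SMZ}\cup\mathcal{SM}$ in $V[G]$ and $|X|\ge\aleph_2$. Some $X\cap[k,k+1]$, $k\in\mathbb Z$, has size at least $\aleph_2$, and both families are closed under subsets and translations, so we may assume $X\subseteq[0,1]$. A condition $p_0\in G$ then forces the hypotheses of the proposition together with $\dot X\in\mathcal{SMZ}\cup\mathcal{SM}$, which contradicts the existence of $r_0$.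

Four features of the model case must be recovered: the points of $X$ are read by one function, and one coordinate controls its value (Section~\ref{sec:unif}); some sparse set plays the part of $K_l\mathbb Z$, and some scales play the part of the dyadic grid (Section~\ref{sec:frame}). We fix $p_0$, $\dot X$ and $\dot x_\xi$ as in Proposition~\ref{prop:big}, and work in $V$ unless an extension is named.

\section{One function and one coordinate}\label{sec:unif}

\subsection*{Uniformization}
By Lemma~\ref{lem:cont} choose $p_\xi\le p_0$ with domain $D_\xi$ and continuous $f_\xi:[p_\xi]\to[0,1]$ with $p_\xi\Vdash\dot x_\xi=f_\xi(s{\restriction}D_\xi)$. By the $\Delta$-system lemma there are $\Xi\subseteq\omega_2$ of size $\aleph_2$ and $R$ with $D_\xi\cap D_\zeta=R$ for distinct $\xi,\zeta\in\Xi$. Let $e_\xi:\gamma_\xi\to D_\xi$ be the increasing enumeration, $\gamma_\xi<\omega_1$. The \emph{type} of $\xi$ consists of $\gamma_\xi$, the set $e_\xi^{-1}[R]$, the sequence of trees $p_\xi\circ e_\xi$, and the function $y\circ e_\xi\mapsto f_\xi(y)$ on $\prod_{i<\gamma_\xi}[p_\xi(e_\xi(i))]$. By CH there are at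 most $\aleph_1\cdot2^{\aleph_0}\cdot(2^{\aleph_0})^{\aleph_0}\cdot2^{\aleph_0}=\aleph_1$ types, so after thinning $\Xi$ we may assume that the type is constant. Fix $\xi_0\in\Xi$ and write
\[
D=D_{\xi_0},\quad p=p_{\xi_0},\quad f=f_{\xi_0},\quad E=D\setminus R,\quad \pi_\xi=e_\xi\circ e_{\xi_0}^{-1}:D\to D_\xi .
\]
Both $e_\xi$ and $e_{\xi_0}$ map the same subset of $\gamma_{\xi_0}$ increasingly onto $R$, so $\pi_\xi$ is the identity on $R$. Equality of types gives $p_\xi\circ\pi_\xi=p$ and $f_\xi(y)=f(y\circ\pi_\xi)$ for $y\in[p_\xi]$; the latter persists to extensions. The sets $E_\xi=\pi_\xi[E]=D_\xi\setminus R$, $\xi\in\Xi$, are pairwise disjoint. For $q\le p$ with domain $D$, the copy $q^\xi=q\circ\pi_\xi^{-1}$ is below $p_\xi$, and $q^\xi{\restriction}R=q{\restriction}R$. Finally $\operatorname{dom}p_0\subseteq\bigcap_{\xi\in\Xi}D_\xi=R$, so $p{\restriction}R\le p_0$.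

The hypothesis that the $\dot x_\xi$ are distinct is used once, to show that $f$ depends on the coordinates in $E$ on every sub-box. We write points of $[p]$ as pairs.

\begin{lemma}\label{lem:star}
For all $r\le p{\restriction}R$ with domain $R$ and $u,v\le p{\restriction}E$ with domain $E$ there are $t\in[r]$, $y\in[u]$, $y'\in[v]$ with $f(t,y)\neq f(t,y')$. In particular $E\neq\varnothing$.
\end{lemma}

\begin{proof}
Suppose that $f(t,y)=f(t,y')$ throughout. For distinct $\xi,\zeta\in\Xi$, the function $c=r\cup(u\circ\pi_\xi^{-1})\cup(v\circ\pi_\zeta^{-1})$ is a condition below $p_\xi$ and $p_\zeta$, and $f_\xi(z{\restriction}D_\xi)=f_\zeta(z{\restriction}D_\zeta)$ for $z\in[c]$. By Lemma~\ref{lem:persist}(b), $c$ forces $\dot x_\xi=\dot x_\zeta$, although $c\le p_0$. If $E$ were empty, $y=y'$ would be the empty sequence.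
\end{proof}

\subsection*{A responsible coordinate}
One might try to let the whole of $E$ play the role of the free coordinate. The obstacle is that the final tree $u$ is cut out by arbitrary level-by-level demands, which produce a perfect set, and a perfect subset of a box need not contain a box: the diagonal of $2^\omega\times2^\omega$ contains no $[u]\times[v]$. In a single coordinate every perfect set is a condition. So we need one coordinate on which $f$ depends hereditarily.

\begin{lemma}\label{lem:alpha}
There are $\alpha\in E$ and $q\le p$ with domain $D$ such that, with $D'=D\setminus\{\alpha\}$, the following holds: for all $w\le q{\restriction}D'$ with domain $D'$ and all perfect trees $u,v\subseteq q(\alpha)$ there are $t\in[w]$, $y\in[u]$, $y'\in[v]$ with $f(t,y)\neq f(t,y')$.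
\end{lemma}

\begin{proof}
All conditions in this proof have domain $D$. For $\alpha\in E$ let $\mathcal D_\alpha$ be the set of $q'\le p$ such that $f$ takes the same value at any two points of $[q']$ that differ only at $\alpha$. This set is closed downward. Suppose that the lemma fails. Then for every $\alpha\in E$ and $q\le p$ there are $w,u,v$ below $q$ with $f(t,y)=f(t,y')$ for all $t\in[w]$, $y\in[u]$, $y'\in[v]$. For $y_1,y_2\in[u]$ and any $y'\in[v]$ we get $f(t,y_1)=f(t,y')=f(t,y_2)$, so $w\cup\{(\alpha,u)\}\in\mathcal D_\alpha$. Thus every $\mathcal D_\alpha$ is dense below $p$, and we eliminate all coordinates of $E$ by one fusion.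

Let $D=\{d_i:i<|D|\}$ without repetitions and $F_l=\{d_i:i<\min(l,|D|)\}$. Put $q_0=p$. If $l<|D|$ and $d_l\in E$, use Lemma~\ref{lem:amalg}(b) to get $q_{l+1}\le_{F_l,l}q_l$ with $q_{l+1}\star\sigma\in\mathcal D_{d_l}$ for all $\sigma\in(2^l)^{F_l}$; otherwise let $q_{l+1}=q_l$. Let $q_\omega$ be the fusion. Two points of $[q_\omega]$ that differ only at $d_l\in E$ agree on $F_l$, since $d_l\notin F_l$, so they lie in the same box $[q_{l+1}\star\sigma]$ and $f$ agrees on them. Changing one coordinate at a time, we see that $f{\restriction}[q_\omega]$ is unaffected by a change of finitely many coordinates in $E$. If $z,z'\in[q_\omega]$ agree on $R$, let $z_n$ agree with $z'$ on $F_n$ and with $z$ elsewhere. Then $f(z_n)=f(z)$ and $z_n\to z'$, so $f(z')=f(z)$. This contradicts Lemma~\ref{lem:star} for $r=q_\omega{\restriction}R$ and $u=v=q_\omega{\restriction}E$.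
\end{proof}

Fix $\alpha$, $q$, $D'$ as in Lemma~\ref{lem:alpha}. Enumerate $D'=\{d_i:i<|D'|\}$ and from now on let $F_l=\{d_i:i<\min(l,|D'|)\}$, so that $|(2^l)^{F_l}|\le2^{l^2}$.

\section{A covering lemma and a frame of scales}\label{sec:frame}

\subsection*{The substitute for $K\mathbb Z$}
In the model case the $K$ available cells were consecutive, and $W=K\mathbb Z$ had the property that every integer $c$ is of the form $b+a$ with $b$ available and $a\in W$. In general the available cells form an arbitrary set $B\subseteq\{0,\dots,L\}$ of size $K$. Moreover the scale $L$ will be found only after the tree has been split into $K$ pieces, because it depends on how far apart $f$ sends the pieces. So $K$ must not depend on $L$. A random set $W$ of small density covers most $c$; a union bound over all $c$ would bring in $L$, so we repair the uncovered $c$ one by one instead.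

\begin{lemma}\label{lem:cover}
For $0<\varepsilon\le1$ and an integer $m\ge1$ there is $K=K(\varepsilon,m)\ge1$ such that for all integers $L\ge1$ and all $B\subseteq\{0,\dots,L\}$ with $|B|\ge K$ there is a finite $W\subseteq\mathbb Z$ with $2|W|/L<\varepsilon$ such that every integer $c$ with $|c|\le mL$ has some $b\in B$ with $c-b\in W$.
\end{lemma}

\begin{proof}
Let $\beta=\varepsilon/(16m)$ and choose $K\ge1$ with $6m(1-\beta)^K<\varepsilon/2$. Let $C=\{c\in\mathbb Z:|c|\le mL\}$ and $H=\{c-b:c\in C,\ 0\le b\le L\}$. Then $|C|=2mL+1\le3mL$ and $|H|=(2m+1)L+1\le4mL$. Choose $W_0\subseteq H$ at random, each element independently with probability $\beta$, and call $c\in C$ \emph{uncovered} if $(c-B)\cap W_0=\varnothing$. As $c-B$ is a subset of $H$ with at least $K$ elements, this event has probability at most $(1-\beta)^K$. The expectation of $|W_0|$ plus the number of uncovered $c$ is at most $4mL\beta+3mL(1-\beta)^K$. Fix $W_0$ for which the sum does not exceed this bound, fix $b_0\in B$, and let $W$ be $W_0$ together with $c-b_0$ for all uncovered $c$. Then $2|W|/L\le8m\beta+6m(1-\beta)^K<\varepsilon$.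
\end{proof}

For such $W$ let $U(W,L)=\bigcup_{a\in W}(\frac{a-1}L,\frac{a+1}L)$, an open set of measure $<\varepsilon$. If $\lfloor Lz\rfloor=c$ and $\lfloor Lx\rfloor=b$, then $Lz-Lx\in(c-b-1,c-b+1)$. Hence
\begin{equation}\label{eq:hit}
\lfloor Lz\rfloor=c,\quad\lfloor Lx\rfloor=b,\quad c-b\in W\quad\Longrightarrow\quad z-x\in U(W,L).
\end{equation}

\subsection*{The frame}
We now fix the branching numbers. Define recursively
\[
\Lambda_l=\prod_{i<l}\{0,\dots,K_i-1\},\qquad \varepsilon_l=\frac{2^{-l}}{2^{l^2}|\Lambda_l|},\qquad K_l=\max\bigl(2l+4,\ K(\varepsilon_l,l+1)\bigr),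
\]
and let $\Lambda=\prod_{l<\omega}\{0,\dots,K_l-1\}$. The bound $2l+4$ serves to avoid intervals, as in the model case. The set of available cells at level $l$ will depend on the position $j\in\Lambda_l$ reached in coordinate $\alpha$ and on the piece $\sigma\in(2^l)^{F_l}$ that contains the other coordinates. Each pair $(\sigma,j)$ needs its own set $W$, so the measure $2^{-l}$ is shared among at most $2^{l^2}|\Lambda_l|$ pairs, a number known before $K_l$ is chosen. The window $l+1$ grows so that it eventually contains any given real.

\begin{lemma}\label{lem:frame}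
There are $\hat w\le q{\restriction}D'$ with domain $D'$, a perfect tree $\hat T\subseteq q(\alpha)$, integers $L_l\ge1$, and perfect trees $T_j\subseteq\hat T$ for $j\in\bigcup_l\Lambda_l$ such that:
\begin{itemize}
\item[(i)] $T_\varnothing=\hat T$, and for $j\in\Lambda_l$ the set $[T_j]$ is the disjoint union of the $[T_{j^\frown i}]$, $i<K_l$. For each $z\in\Lambda$ the set $\bigcap_l[T_{z\restriction l}]$ is a single point $y_z$, and $z\mapsto y_z$ is a homeomorphism of $\Lambda$ onto $[\hat T]$.
\item[(ii)] For $l<\omega$, $\sigma\in(2^l)^{F_l}$ and $j\in\Lambda_l$ there are pairwise distinct integers $b_{\sigma,j}(i)\in\{0,\dots,L_l\}$, $i<K_l$, such that $\lfloor L_lf(t,y)\rfloor=b_{\sigma,j}(i)$ for all $t\in[\hat w\star\sigma]$ and $y\in[T_{j^\frown i}]$.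
\end{itemize}
\end{lemma}

\begin{proof}
We build conditions $w_l$ with domain $D'$ and $w_{l+1}\le_{F_l,l}w_l$, and perfect trees $T'_j$ ($j\in\Lambda_l$) with pairwise disjoint branch sets and stems of length at least $l$, starting from $w_0=q{\restriction}D'$ and $T'_\varnothing=q(\alpha)$. At stage $l$ choose for each $j\in\Lambda_l$ perfect subtrees $S_{j^\frown i}$ ($i<K_l$) of $T'_j$ with pairwise disjoint branch sets and stems of length at least $l+1$; distinct pieces $T'_j\star a$ with $|a|$ large will do. Let $w$ denote the current condition, initially $w_l$. To \emph{shrink $w\star\sigma$ to $c$}, for $c\le w\star\sigma$ with domain $D'$, means to replace $w$ by the $w'\le_{F_l,l}w$ with $w'\star\sigma=c$ given by Lemma~\ref{lem:amalg}(a); the other pieces $w\star\sigma'$ can only become smaller. The trees $S_{j^\frown i}$ will be replaced by perfect subtrees. Write $\Phi(\sigma,j,i)$ for the compact set $f[[w\star\sigma]\times[S_{j^\frown i}]]$. It only decreases as we proceed.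

\emph{Step 1: separate, then choose the scale.} Run through all $\sigma\in(2^l)^{F_l}$, $j\in\Lambda_l$ and $i<i'<K_l$. By Lemma~\ref{lem:alpha} there are $t\in[w\star\sigma]$, $y\in[S_{j^\frown i}]$, $y'\in[S_{j^\frown i'}]$ with $\delta=|f(t,y)-f(t,y')|>0$. By continuity we can shrink $w\star\sigma$, $S_{j^\frown i}$ and $S_{j^\frown i'}$ around $t,y,y'$ so that $\Phi(\sigma,j,i)$ and $\Phi(\sigma,j,i')$ lie within $\delta/3$ of $f(t,y)$ and $f(t,y')$; then they are disjoint. At the end let $\rho>0$ be the least distance between $\Phi(\sigma,j,i)$ and $\Phi(\sigma,j,i')$ over all these choices, and pick an integer $L_l>1/\rho$.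

\emph{Step 2: move into single cells.} Run through all $(\sigma,j,i)$. On the box $[w\star\sigma]\times[S_{j^\frown i}]$ there is a point at which $L_lf\notin\mathbb Z$. Otherwise $f$ takes finitely many values there, so it is constant on a sub-box $[w']\times[u]$, which contradicts Lemma~\ref{lem:alpha} with $v=u$. Near such a point $\lfloor L_lf\rfloor$ is constant. Shrink $w\star\sigma$ and $S_{j^\frown i}$ so that $\lfloor L_lf\rfloor$ has a constant value $b_{\sigma,j}(i)$ on the box. It lies in $\{0,\dots,L_l\}$ because $0\le f\le1$. For $i\neq i'$, points of $\Phi(\sigma,j,i)$ and $\Phi(\sigma,j,i')$ differ by more than $1/L_l$, so $b_{\sigma,j}(i)\neq b_{\sigma,j}(i')$.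

Let $w_{l+1}$ and $T'_{j^\frown i}$ be the final values of $w$ and $S_{j^\frown i}$, and let $\hat w$ be the fusion of the $w_l$. For $z\in\Lambda$ the compact sets $[T'_{z\restriction l}]$ decrease and their stems have length at least $l$, so they meet in a single point $y_z$, and $y_z{\restriction}l$ depends only on $z{\restriction}l$. So $z\mapsto y_z$ is continuous, and it is injective by disjointness. It is thus a homeomorphism of the compact space $\Lambda$ onto a closed subset of $[q(\alpha)]$, which has no isolated points because $K_l\ge2$. Let $\hat T$ be the tree of this set, and for $j\in\Lambda_l$ let $T_j$ be the tree of $\{y_z:z{\restriction}l=j\}$. Then (i) holds, and (ii) holds because $\hat w\star\sigma\le w_{l+1}\star\sigma$ by Lemma~\ref{lem:fusion} and $T_{j^\frown i}\subseteq T'_{j^\frown i}$.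
\end{proof}

By Lemma~\ref{lem:persist}(a), the partitions in (i) persist. So in $V$ and in every extension each $y\in[\hat T]$ has a unique $j_l(y)\in\Lambda_l$ with $y\in[T_{j_l(y)}]$, and $j_{l+1}(y)$ extends $j_l(y)$. Statement (ii) is the bound $b_{\sigma,j}(i)/L_l\le f<(b_{\sigma,j}(i)+1)/L_l$ on a sub-box of $[p]$, so it persists by Lemma~\ref{lem:persist}(b). Level-by-level demands on the path $j_l(y)$ define conditions.

\begin{lemma}\label{lem:prune}
Let $\langle\Gamma_l\rangle\in V$ with $\Gamma_l\subseteq\Lambda_{l+1}$. Suppose that for every $l$ each $j\in\Lambda_l$ has at least one extension $j^\frown i\in\Gamma_l$, and that for infinitely many $l$ each $j\in\Lambda_l$ has at least two. Then there is a perfect tree $u\subseteq\hat T$ in $V$ such that, in every extension, $j_{l+1}(y)\in\Gamma_l$ for all $y\in[u]$ and all $l$.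
\end{lemma}

\begin{proof}
The set $\Lambda'=\{z\in\Lambda:z{\restriction}(l+1)\in\Gamma_l\text{ for all }l\}$ is closed and nonempty. No $z\in\Lambda'$ is isolated, since at arbitrarily high levels we can leave $z$ and continue inside $\Lambda'$. Let $u$ be the tree of $\{y_z:z\in\Lambda'\}$. The inclusions $[u]\subseteq\bigcup_{j'\in\Gamma_l}[T_{j'}]$ persist by Lemma~\ref{lem:persist}(a).
\end{proof}

\subsection*{The null set}
For $l,\sigma,j$ as in Lemma~\ref{lem:frame}(ii), the set $B=\{b_{\sigma,j}(i):i<K_l\}$ has $K_l\ge K(\varepsilon_l,l+1)$ elements. Let $W_{\sigma,j}$ be given by Lemma~\ref{lem:cover} for this $B$, $L=L_l$, $\varepsilon=\varepsilon_l$, $m=l+1$. Thus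
\begin{equation}\label{eq:W}
\text{for every integer } c \text{ with } |c|\le(l+1)L_l \text{ there is } i<K_l \text{ with } c-b_{\sigma,j}(i)\in W_{\sigma,j}.
\end{equation}
Let $U_l$ be the union of the sets $U(W_{\sigma,j},L_l)$ over all $\sigma\in(2^l)^{F_l}$ and $j\in\Lambda_l$. It is a finite union of rational intervals with $\mu(U_l)\le2^{l^2}|\Lambda_l|\varepsilon_l=2^{-l}$, so
\[
N=\bigcap_n\bigcup_{l\ge n}U_l ,
\]
computed in $V[G]$, is a null set.

\section{Sets of size $\aleph_2$ are neither strong measure zero nor strongly meager}\label{sec:end}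

Let $\hat q=\hat w\cup\{(\alpha,\hat T)\}\le q$ and $r_0=\hat q{\restriction}R$. Then $r_0\le p{\restriction}R\le p_0$. The condition $r_0$ mentions no $E_\xi$, so below any extension of it all but countably many copies $\hat q^\xi$ are still available.

One difficulty has no counterpart in the model case. The cells available at level $l$ depend on $\sigma$, that is, on the generic reals at the coordinates $\pi_\xi[D']$. So $\sigma$ must be guessed together with the opponent, which forces us to choose $\xi$ \emph{before} applying the Sacks property, and to apply it without touching the coordinate $\pi_\xi(\alpha)$. This is possible because both the opponent and $\sigma$ live in the intermediate model that omits this coordinate.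

\begin{lemma}\label{lem:setup}
Let $r\le r_0$, $\langle Y_l\rangle\in V$, and let $r$ force that $\dot a$ is a function on $\omega$ with $\dot a(l)\in Y_l$. There are $\xi\in\Xi$ and, with $\alpha_\xi=\pi_\xi(\alpha)$ and $Q=\kappa\setminus\{\alpha_\xi\}$, a condition $w_0\in\mathbb P_Q$ and $\mathbb P_Q$-names $\dot a^*$ and $\langle\dot\sigma_l\rangle$ such that $w_0$ forces $\dot a^*(l)\in Y_l$ and $\dot\sigma_l\in(2^l)^{F_l}$, and the following holds. For all $w\le w_0$ in $\mathbb P_Q$ and perfect $u\subseteq\hat T$, the condition $w^u=w\cup\{(\alpha_\xi,u)\}$ is below $r$. If $w^u\in G$, and $a^*,\sigma_l$ are the values of the names in $V[G_Q]$, then $\dot a$ has value $a^*$, $s_{\alpha_\xi}\in[u]$, and the value $x_\xi$ of $\dot x_\xi$ satisfies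
\begin{equation}\label{eq:cell}
\lfloor L_lx_\xi\rfloor=b_{\sigma_l,j}(i)\quad\text{for every } l,\text{ where } j^\frown i=j_{l+1}(s_{\alpha_\xi}).
\end{equation}
\end{lemma}

\begin{proof}
Lemma~\ref{lem:read} gives $r'\le r$ with countable domain $A\supseteq R$ and a table in $V$, with entries in the $Y_l$, that computes $\dot a$ from $s{\restriction}A$. The $E_\xi$ are pairwise disjoint and $A$ is countable, so there is $\xi\in\Xi$ with $E_\xi\cap A=\varnothing$. Put
\[
w_0=r'\cup\hat q^\xi{\restriction}(E_\xi\setminus\{\alpha_\xi\})\in\mathbb P_Q .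
\]
Let $w_0\in G_Q$. Since $A\subseteq Q$ and $\pi_\xi[D']\subseteq Q$, the model $V[G_Q]$ contains $s{\restriction}A\in[r']$ and the point $t=\langle s_{\pi_\xi(d)}\rangle_{d\in D'}$. We have $t\in[\hat w]$: for $d\in R$ because $r'\le r_0$ and $\pi_\xi(d)=d$, and for $d\in E\setminus\{\alpha\}$ by the second part of $w_0$. Let $a^*$ be the function computed by the table from $s{\restriction}A$, and let $\sigma_l$ be the element of $(2^l)^{F_l}$ with $t\in[\hat w\star\sigma_l]$.

The condition $w^u$ is below $r'\le r$, so $w^u\in G$ implies that $\dot a$ has value $a^*$. It is also below $\hat q^\xi\le p_\xi$: on $R$ because $r'\le r_0=\hat q^\xi{\restriction}R$, on $E_\xi\setminus\{\alpha_\xi\}$ by the definition of $w_0$, and at $\alpha_\xi$ because $u\subseteq\hat T$. Hence $x_\xi=f_\xi(s{\restriction}D_\xi)=f(t,s_{\alpha_\xi})$ with $s_{\alpha_\xi}\in[u]$, and \eqref{eq:cell} is Lemma~\ref{lem:frame}(ii) in $V[G]$.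
\end{proof}

\begin{lemma}\label{lem:smz}
$r_0\Vdash\dot X\notin\mathcal{SMZ}$.
\end{lemma}

\begin{proof}
Suppose that $r\le r_0$ forces $\dot X\in\mathcal{SMZ}$. Let $Y_l$ be the set of open intervals of length $<1/L_l$ with rational endpoints, each given by its endpoints. An interval of length $<1/L_l$ is contained in a member of $Y_l$, so there are names with $r\Vdash\dot I_l\in Y_l$ and $r\Vdash\dot X\subseteq\bigcup_l\dot I_l$. Apply Lemma~\ref{lem:setup} to $\dot a(l)=\dot I_l$, and then Lemma~\ref{lem:sacks} in $\mathbb P_Q$ to $l\mapsto(\dot\sigma_l,\dot a^*(l))$. We obtain $w\le w_0$ in $\mathbb P_Q$ and, in $V$, sets $Z_l\subseteq(2^l)^{F_l}\times Y_l$ with $|Z_l|\le l+1$ and $w\Vdash(\dot\sigma_l,\dot a^*(l))\in Z_l$. Let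
\[
\Gamma_l=\Bigl\{j^\frown i\in\Lambda_{l+1}:\ \Bigl[\tfrac{b_{\sigma,j}(i)}{L_l},\tfrac{b_{\sigma,j}(i)+1}{L_l}\Bigr)\cap I=\varnothing\text{ for all }(\sigma,I)\in Z_l\Bigr\}.
\]
Points in cells $[\frac b{L_l},\frac{b+1}{L_l})$ and $[\frac{b'}{L_l},\frac{b'+1}{L_l})$ with $b'\ge b+2$ are more than $1/L_l$ apart, so $I\in Y_l$ meets at most two cells. For fixed $j$ and $\sigma$ the integers $b_{\sigma,j}(i)$ are distinct, so each candidate $(\sigma,I)$ excludes at most two values of $i$. Every $j\in\Lambda_l$ therefore has at least $K_l-2(l+1)\ge2$ extensions in $\Gamma_l$. Let $u$ be given by Lemma~\ref{lem:prune}, and let $w^u\in G$. For each $l$ we have $(\sigma_l,I_l)\in Z_l$ and $j^\frown i=j_{l+1}(s_{\alpha_\xi})\in\Gamma_l$, so the cell of $b_{\sigma_l,j}(i)$ misses $I_l$; the cells and the intervals have rational endpoints, so this is true in $V[G]$ as well. By \eqref{eq:cell} the point $x_\xi$ lies in that cell. Thus $x_\xi\in X\setminus\bigcup_lI_l$, although $r\in G$, a contradiction.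
\end{proof}

\begin{lemma}\label{lem:sm}
$r_0\Vdash\dot X+N=\mathbb R$. Hence $r_0\Vdash\dot X\notin\mathcal{SM}$.
\end{lemma}

\begin{proof}
Suppose that $r\le r_0$ forces $\dot z\in\mathbb R\setminus(\dot X+N)$. Strengthening $r$, assume $r\Vdash|\dot z|\le m$ for an integer $m\ge1$. Let $\dot c_l=\lfloor L_l\dot z\rfloor$ and $Y_l=\{c\in\mathbb Z:|c|\le mL_l\}$; then $r\Vdash\dot c_l\in Y_l$. Apply Lemma~\ref{lem:setup} to $\dot a(l)=\dot c_l$, and then Lemma~\ref{lem:sacks} in $\mathbb P_Q$ to
\[
n\mapsto\dot g(n)=\langle(\dot\sigma_l,\dot a^*(l)):l\in P_n\rangle ,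
\]
with $P_n$ as in \eqref{eq:Pn}. We obtain $w\le w_0$ in $\mathbb P_Q$ and, in $V$, candidates $g_{n,0},\dots,g_{n,n}$ with $w\Vdash\dot g(n)\in\{g_{n,0},\dots,g_{n,n}\}$ and $g_{n,k}(l)\in(2^l)^{F_l}\times Y_l$ for $l\in P_n$.

Level $l_{n,k}$ serves the candidate $g_{n,k}$. For $n\ge m$, $k\le n$ and $l=l_{n,k}$, write $g_{n,k}(l)=(\sigma,c)$ and let
\[
\Gamma_l=\{j^\frown i\in\Lambda_{l+1}:\ c-b_{\sigma,j}(i)\in W_{\sigma,j}\}.
\]
Since $l\ge n\ge m$, we have $|c|\le mL_l\le(l+1)L_l$, so by \eqref{eq:W} every $j\in\Lambda_l$ has an extension in $\Gamma_l$. For all other $l$ let $\Gamma_l=\Lambda_{l+1}$. These include the infinitely many levels $l_{n,n+1}$, where each $j$ has $K_l\ge2$ extensions. Let $u$ be given by Lemma~\ref{lem:prune}, and let $w^u\in G$.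

Fix $n\ge m$, choose $k\le n$ with $g(n)=g_{n,k}$, and let $l=l_{n,k}$. Then $g_{n,k}(l)=(\sigma_l,c_l)$ with $c_l=\lfloor L_lz\rfloor$. With $j^\frown i=j_{l+1}(s_{\alpha_\xi})\in\Gamma_l$ we have $c_l-b_{\sigma_l,j}(i)\in W_{\sigma_l,j}$, and $\lfloor L_lx_\xi\rfloor=b_{\sigma_l,j}(i)$ by \eqref{eq:cell}. By \eqref{eq:hit}, $z-x_\xi\in U(W_{\sigma_l,j},L_l)\subseteq U_l$. So $z-x_\xi\in U_l$ for some $l$ in each $P_n$, $n\ge m$. Thus $z-x_\xi\in N$ and $z\in X+N$, although $r\in G$, a contradiction.
\end{proof}

Lemmas~\ref{lem:smz} and~\ref{lem:sm} prove Proposition~\ref{prop:big}, hence Theorem~\ref{thm:main}(2). Together with Proposition~\ref{prop:cof} and Section~\ref{sec:zfc} this completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:con}.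

\begin{remark}[The hypotheses]\label{rem:hyp}
CH in $V$ is used for the $\Delta$-system lemma and for three counts: of conditions on a root (the chain condition), of ground model codes (the cofinalities), and of types (uniformization). The hypothesis $\kappa^\omega=\kappa$ is used only to compute $\mathfrak c$, and it is needed for that: the $s_d$ give $\mathfrak c\ge\kappa$, so $\mathfrak c=\mathfrak c^\omega\ge(\kappa^\omega)^V$ in $V[G]$. The hypothesis $\kappa>\aleph_1$ gives $\aleph_1<\mathfrak c$ in Lemma~\ref{lem:zfc}(a). For $\kappa=\aleph_1$ the count in Proposition~\ref{prop:cof} shows that CH holds in the extension, and then $\mathcal M=\mathcal M^{**}$ and $\mathcal N=\mathcal N^{**}$ by the known facts quoted in Section~\ref{sec:intro}.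
\end{remark}

\begin{thebibliography}{1}

\bibitem{wroclaw}
``University of Wroc{\l}aw'',
\texttt{http://poczta-math.uni.wroc.pl/sites/default/files/\allowbreak news\_attachment/perkowska.pdf}

\end{thebibliography}
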